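\title{A uniform Tate ring with perfectoid residue fields whose v-completion is not perfectoid}

\begin{abstract}
For every prime $p$ we construct a complete uniform Tate $\mathbb{C}_p$-algebra $A$ all of whose completed residue fields are perfectoid, while its v-completion $\check{A}$ is not perfectoid. This disproves Conjecture 12.1 of \emph{Sheafiness criteria for Huber rings}. The ring $A$ is obtained from $\mathbb{C}_p\langle T\rangle$ by adjoining approximate $p$-th roots that exist locally but cannot be glued. We also show that the only elements of $\check{A}$ with a compatible system of $p$-power roots are constants, and that the conjecture holds in characteristic $p$.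
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $p$ be a prime. All Huber rings in this paper are \emph{Tate rings}: topological rings $A$ with an open subring $A_0$ and a unit $\varpi$ of $A$, lying in $A_0$, such that $A_0$ carries the $\varpi$-adic topology. Then $\varpi$ is a topologically nilpotent unit and $A=A_0[\varpi^{-1}]$. A subset of $A$ is \emph{bounded} if it lies in some $\varpi^{-c}A_0$. The elements whose powers form a bounded set make up the subring $A^\circ$, and $A$ is \emph{uniform} if $A^\circ$ is bounded. For an open integrally closed subring $A^+\subset A^\circ$, the space $\operatorname{Spa}(A,A^+)$ consists of the equivalence classes of continuous valuations on $A$ that are at most $1$ on $A^+$. For a point $x$, the \emph{completed residue field} $K(x)$ is the completion of $\operatorname{Frac}(A/\operatorname{supp}x)$ for the valuation topology. Since $A$ is Tate, this topology is given by a rank-one absolute value $|\cdot|_x$, the rank-one generalization of $x$, which is again a point of $\operatorname{Spa}(A,A^+)$, and $K(x)^\circ$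 is its unit ball.

A \emph{perfectoid ring} is a complete uniform Tate ring $R$ that contains a topologically nilpotent unit $\varpi$ with $\varpi^p\mid p$ in $R^\circ$ and on which the Frobenius map $R^\circ/p\to R^\circ/p$ is surjective. A \emph{perfectoid field} is a perfectoid ring that is a nonarchimedean field.

Let $A$ be a Tate ring in which $p$ is topologically nilpotent, and $X=\operatorname{Spa}(A,A^\circ)$. Let $X_{\mathrm{v}}$ be the v-site of $X$, formed via the associated diamond, with its sheaves $\mathcal{O}$ and $\mathcal{O}^+$. The \emph{v-completion} of $A$ is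
\[
\check{A}=H^0(X_{\mathrm{v}},\mathcal{O}),
\]
topologized by declaring $\check{A}^+=H^0(X_{\mathrm{v}},\mathcal{O}^+)$ to be an open subring with the $\varpi$-adic topology. (The choice of $\varpi$ is immaterial, as a power of one choice is divisible in $A^\circ$ by any other.) Then $\check{A}=\check{A}^+[\varpi^{-1}]$ is a complete Tate ring and $A\to\check{A}$ is continuous; $A$ is \emph{v-complete} if this map is an isomorphism. We shall use the following unwinding of the definition. Call $(P,P^+)$ a \emph{perfectoid pair over $A$} if $P$ is a perfectoid ring, $P^+\subset P^\circ$ is an open integrally closed subring, and a continuous map $A\to P$ with $A^\circ\to P^+$ is given. The spaces $Y=\operatorname{Spa}(P,P^+)$ are the affinoid objects of $X_{\mathrm{v}}$, they cover all other objects, and $\mathcal{O}(Y)=P$, $\mathcal{O}^+(Y)=P^+$. So an element $g\in\check{A}$ is a family of elements $g_{(P,P^+)}\in P$, one for each perfectoid pair over $A$, compatible with all maps of such pairs, and $g\in\check{A}^+$ if and only if $g_{(P,P^+)}\in P^+$ for all pairs. Thus $\check{A}$ is what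 perfectoid rings see of $A$. The following is Conjecture~12.1 of \cite{criteria}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $A$ be a Tate ring in which $p$ is topologically nilpotent. Suppose that $K(x)$ is a perfectoid field for every $x\in\operatorname{Spa}(A,A^\circ)$. Then $\check{A}$ is a perfectoid ring.}
\medskip

The simplest cases explain the shape of the statement.

\begin{itemize}
\item Let $A$ be a perfectoid $\mathbb{C}_p$-algebra. Then $(A,A^\circ)$ is the initial perfectoid pair over $A$, so $\check{A}=A$. The hypothesis holds as well. Indeed, replace $x$ by its rank-one generalization and approximate $a\in K(x)^\circ$ modulo $p$ by $s/t$ with $s,t\in A$. The point $x$ lies in a rational subset $U=\{|s|\le|t|,\ |p^N|\le|t|\}$, the ring $\mathcal{O}(U)$ is perfectoid by (P1) below, and so $s/t\in\mathcal{O}(U)^\circ$ is a $p$-th power modulo $p$. The Conjecture is a converse to this observation.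
\item One cannot ask for $A$ itself to be perfectoid. The ring $A=\mathbb{C}_p[\epsilon]/(\epsilon^2)$ has the single residue field $\mathbb{C}_p$ and is not uniform. Every map to a perfectoid ring kills $\epsilon$, so $\check{A}=\mathbb{C}_p$.
\item The hypothesis cannot be dropped. The Tate algebra $\mathbb{C}_p\langle T\rangle$ is v-complete (Remark~\ref{rem:disc}) and not perfectoid. Its residue fields detect this: at the Gauss point $x$, the ring $K(x)^\circ$ has the imperfect residue field $\overline{\mathbb{F}}_p(T)$.
\item If $pA=0$, the conclusion always holds (Proposition~\ref{prop:charp}).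
\end{itemize}

One may therefore guess that the passage to $\check{A}$ removes all defects of $A$ except a lack of approximate $p$-th roots, and that such a lack is visible at points. The weak spot of this guess is gluing. In characteristic $p$, roots are unique, so local roots glue. In a uniform $\mathbb{C}_p$-algebra $R$, if $a,b\in R^\circ$ satisfy $a^p\equiv b^p \bmod p$, then $(a-b)^p\in pR^\circ$, which gives $a\equiv b$ modulo $p^{1/p}$ and no better. Whether local roots can be corrected so as to agree exactly is a global matter that residue fields do not control.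

\subsection{Results}

\begin{theorem}\label{thm:main}
For every prime $p$ there is a complete uniform Tate ring $A$ over $\mathbb{C}_p$, with an element $T\in A^\circ$, such that
\begin{enumerate}
\item[(1)] for every $x\in X=\operatorname{Spa}(A,A^\circ)$ the field $K(x)$ is perfectoid;
\item[(2)] there is no $g\in\check{A}^\circ$ with $g^p-T\in p\check{A}^\circ$.
\end{enumerate}
\end{theorem}

By (1), $A$ satisfies the hypothesis of the Conjecture. By (2), Frobenius is not surjective on $\check{A}^\circ/p$, so $\check{A}$ is not perfectoid. Hence the Conjecture is false. The ring $\check{A}$ is in fact very far from perfectoid.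

\begin{theorem}\label{thm:roots}
For the same $A$, the map $\varprojlim_{x\mapsto x^p}\mathbb{C}_p\to\varprojlim_{x\mapsto x^p}\check{A}$ is bijective. Consequently every continuous ring homomorphism from a perfectoid ring to $\check{A}$ has image in $\mathbb{C}_p$.
\end{theorem}

The failure is a phenomenon of mixed characteristic.

\begin{proposition}\label{prop:charp}
Let $A$ be a Tate ring with $pA=0$. Then $\check{A}$ is perfectoid.
\end{proposition}

The ring of Theorem~\ref{thm:main} is the completed union of a tower of affinoid algebras over $\mathbb{C}_p\langle T\rangle$. Section~\ref{sec:step} describes one step of the tower, which gives a function two approximate $p$-th roots on two halves of the new space, and proves by a computation with Laurent series that after one step $T$ has no global root. This computation is the model for the whole proof. Section~\ref{sec:tower} builds the tower and proves (1). Sections~\ref{sec:finite} and~\ref{sec:families} provide the two tools that carry the model argument over to $\check{A}$, and Section~\ref{sec:indep} proves (2). Theorem~\ref{thm:roots}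 and Proposition~\ref{prop:charp}, which are not used for the disproof, are proved in Sections~\ref{sec:roots} and~\ref{sec:charp}.

\section{Norms, points and perfectoid rings}\label{sec:prelim}

We write $|\cdot|$ for the absolute value of $\mathbb{C}_p$ and $|l|_\infty$ for the ordinary absolute value of a rational number $l$. For $r\in\mathbb{Q}$, $p^r$ denotes an element of $\mathbb{C}_p$ with $|p^r|=|p|^r$, the usual power if $r\in\mathbb{Z}$. The letters $\mathbf{C},\mathbf{C}'$ denote complete algebraically closed rank-one valued extension fields of $\mathbb{C}_p$ of cardinality at most $2^{\aleph_0}$. For $a,b\in\mathbf{C}$, $a\equiv b\bmod p^\nu$ means $|a-b|\le|p|^\nu$. The v-site is formed, as usual, below an uncountable cut-off cardinal $\kappa$ with $2^\lambda<\kappa$ for $\lambda<\kappa$. All rings that we construct over $\mathbb{C}_p$ have cardinality at most $2^{\aleph_0}$; note that this bound passes to completions, since $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$.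

\subsection{Uniform algebras}
A \emph{uniform algebra} is a complete uniform Tate ring $R$ with a continuous ring map $\mathbb{C}_p\to R$; we take $\varpi=p$. Put $|a|_R=\inf\{|c|: c\in\mathbb{C}_p^\times,\ a\in cR^\circ\}$, and let $R(\mathbf{C})$ be the set of continuous $\mathbb{C}_p$-algebra maps $R\to\mathbf{C}$, the \emph{points} of $R$. When $R$ is an algebra over $\mathbf{C}$, the field $\mathbf{C}'$ is a valued extension of $\mathbf{C}$ and points in $R(\mathbf{C}')$ are taken $\mathbf{C}$-linear.
\begin{enumerate}
\item[(N1)] $|\cdot|_R$ is a complete power-multiplicative norm that defines the topology, and $R^\circ=\{|a|_R\le1\}$. Conversely, a $\mathbb{C}_p$-algebra $R$ that is complete for a power-multiplicative norm with $|ca|=|c||a|$ for $c\in\mathbb{C}_p$ is a uniform algebra, and the norm is $|\cdot|_R$.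
\item[(N2)] Continuous algebra maps between uniform algebras preserve power-bounded elements, hence are contractive.
\item[(N3)] (Berkovich) $|a|_R=\sup|y(a)|$, where $y$ runs over the continuous algebra maps from $R$ to completed algebraic closures of the completed residue fields at the rank-one points of $R$. If $R$ has cardinality at most $2^{\aleph_0}$, so have these fields, and $|a|_R=\sup|y(a)|$ over all $\mathbf{C}$ and $y\in R(\mathbf{C})$.
\end{enumerate}
In particular, if $|y(a)|\le|p|^\nu$ at all points then $a\in p^\nu R^\circ$, and if $y(a)=0$ at all points then $a=0$. A map of uniform algebras that is surjective on points is isometric.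

\subsection{Polyannuli and Weierstrass domains}\label{sub:affinoid}
A \emph{polyannulus} $D$ over $\mathbf{C}$ is a finite product of closed discs $\{|t_i|\le r_i\}$ and closed annuli $\{r_i'\le|t_i|\le r_i\}$ with radii in $|\mathbf{C}^\times|$. For $l\in\mathbb{Z}[1/p]^N$, with $l_i\ge0$ for the disc coordinates, let $\|t^l\|$ be the maximum of $\prod|t_i|^{l_i}$ on $D$. The ring $\mathcal{O}(D)$ consists of the series $\sum c_lt^l$ with integral exponents and $|c_l|\|t^l\|\to0$, and its sup norm is $\max|c_l|\|t^l\|$. We use the following standard facts of rigid geometry.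

A reduced affinoid $\mathbf{C}$-algebra $B$ is complete for its sup norm, which is the maximum of $|y(a)|$ over $y\in B(\mathbf{C})$, that is, over maximal ideals. So $B$ is a uniform algebra and the sup norm is $|\cdot|_B$. If $V$ is a disc or an annulus, $\mathcal{O}(V)$ is a normal domain.

For $q_1,\dots,q_r\in\mathcal{O}(Z)$, with $Z$ affinoid, the \emph{Weierstrass domain} $Z(q_1,\dots,q_r)=\{|q_i|\le1\}$ has ring $\mathcal{O}(Z)\langle Y_1,\dots,Y_r\rangle/(Y_i-q_i)$. The image of $\mathcal{O}(Z)$ in this ring is dense, and a continuous map from $\mathcal{O}(Z)$ to a uniform algebra $B$ extends to it, uniquely, if and only if the $q_i$ map into $B^\circ$. A Weierstrass domain in a Weierstrass domain $Z'\subset Z$ is a Weierstrass domain in $Z$: by density each defining function $q'\in\mathcal{O}(Z')$ can be replaced by some $q''\in\mathcal{O}(Z)$ with $|q'-q''|\le1$ on $Z'$. A Weierstrass domain in a polyannulus is smooth, so its ring is reduced.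

\subsection{Perfectoid rings}
Let $Y=\operatorname{Spa}(R,R^+)$ be affinoid perfectoid.
\begin{enumerate}
\item[(P1)] For a rational subset $U\subset Y$ the ring $\mathcal{O}(U)$ is perfectoid \cite[Thm.~6.3]{perfectoid}.
\item[(P2)] Fiber products of affinoid perfectoid spaces exist and are affinoid perfectoid \cite[Prop.~6.18]{perfectoid}.
\item[(P3)] Surjective maps of affinoid perfectoid spaces are v-covers.
\item[(P4)] $H^0(Y_{\mathrm{v}},\mathcal{O})=R$, $H^0(Y_{\mathrm{v}},\mathcal{O}^+)=R^+$, and $H^i(Y_{\mathrm{v}},\mathcal{O}^+)$ is almost zero for $i>0$ \cite[Thm.~8.7, Prop.~8.8]{diamonds}. For $R$ over $\mathbb{C}_p$ we use this in the form that $H^1(Y_{\mathrm{v}},\mathcal{O}^+)$ is killed by every $\lambda\in\mathbb{C}_p$ with $|\lambda|<1$.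
\end{enumerate}

\begin{lemma}\label{lem:criterion}
Let $R$ be a uniform algebra and $R'\subset R$ a dense subset. If every $a\in R'$ with $|a|_R\le1$ is congruent modulo $pR^\circ$ to the $p$-th power of an element of $R^\circ$, then $R$ is perfectoid.
\end{lemma}

\begin{proof}
Since $pR^\circ$ is open, every class in $R^\circ/p$ is represented by an element of $R'\cap R^\circ$, so Frobenius is surjective. Take $\varpi=p^{1/p}$.
\end{proof}

In particular each $\mathbf{C}$ is perfectoid. For a polyannulus $D$ with coordinates $t_1,\dots,t_N$ let $D^{(j)}$ be the polyannulus with coordinates $t_i^{1/p^j}$ and the $p^j$-th roots of the radii of $D$. Grouping monomials by the class of the exponent modulo $\mathbb{Z}^N$ shows that $\mathcal{O}(D^{(j)})=\mathcal{O}(D)[s_1,\dots,s_N]/(s_i^{p^j}-t_i)$, a finite free $\mathcal{O}(D)$-module.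

\begin{lemma}\label{lem:polyannulus}
The completion $P$ of $\bigcup_j\mathcal{O}(D^{(j)})$ is the ring of series $\sum c_lt^l$ with $l\in\mathbb{Z}[1/p]^N$ (and $l_i\ge0$ for disc coordinates) and $|c_l|\|t^l\|\to0$, with norm $\max|c_l|\|t^l\|$. It is perfectoid.
\end{lemma}

\begin{proof}
The norm formula holds on each $\mathcal{O}(D^{(j)})$, and the description of $P$ follows. Finite sums are dense. If a finite sum $\sum c_lt^l$ has norm at most $1$, then each $c_l^{1/p}t^{l/p}$ has norm $(|c_l|\|t^l\|)^{1/p}\le1$, and $(\sum c_l^{1/p}t^{l/p})^p\equiv\sum c_lt^l\bmod pP^\circ$. Apply Lemma~\ref{lem:criterion}.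
\end{proof}

\subsection{Evaluating elements of the v-completion}
Let $A$ be a uniform algebra of cardinality at most $2^{\aleph_0}$. If $E$ is a perfectoid uniform algebra with a continuous algebra map $A\to E$, then $(E,E^\circ)$ is a perfectoid pair over $A$ by (N2), and we write $g_E=g_{(E,E^\circ)}$ for $g\in\check{A}$. For $x\in A(\mathbf{C})$ we take $E=\mathbf{C}$ and write $g(x)\in\mathbf{C}$.

\begin{lemma}\label{lem:eval}
\begin{enumerate}
\item[(a)] The ring map $\check{A}\to E$, $g\mapsto g_E$, is continuous, extends $A\to E$, and maps $\check{A}^\circ$ into $E^\circ$.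
\item[(b)] $y(g_E)=g(y|_A)$ for $y\in E(\mathbf{C})$. In particular $g(x)$ does not change when $\mathbf{C}$ is enlarged.
\item[(c)] If $g(x)=0$ for all $\mathbf{C}$ and all $x\in A(\mathbf{C})$, then $g=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map sends $p^n\check{A}^+$ into $p^nE^\circ$ for all $n\in\mathbb{Z}$, so it is continuous and preserves bounded sets. (b) is compatibility with the map of pairs $y:(E,E^\circ)\to(\mathbf{C},\mathbf{C}^\circ)$. (c) Let $(P,P^+)$ be a perfectoid pair over $A$ and $y:P\to F$ a map as in (N3). The composite $A\to F$ factors as $A\xrightarrow{x}\mathbf{C}\subset F$, where $\mathbf{C}$ is the completed algebraic closure in $F$ of the field generated by the image of $A$. By compatibility, $y(g_{(P,P^+)})=g(x)=0$. So $g_{(P,P^+)}=0$ by (N3).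
\end{proof}

\section{One step: two local roots that do not glue}\label{sec:step}

\subsection{The step}
Let $Z$ be a Weierstrass domain in a polyannulus $D$ over $\mathbb{C}_p$, let $B=\mathcal{O}(Z)$, and fix $f\in B^\circ$ and an integer $k\ge1$. We want a space $Z'$ over $Z$ on which $f$ has a $p$-th root modulo $p^k$ at every point but not globally. Put $L=k+3p$ and let $Z'$ be the space of tuples $(\xi,h,G_1,G_2)$ with $\xi\in Z$ and
\begin{equation}\label{eq:step}
\begin{gathered}
|p|^{2L}\le|h|\le|p|^{-2L},\qquad |G_1|,|G_2|\le|p|^{-2L},\\
|G_1^p-f(\xi)|\le|p^kh|,\qquad |h\,(G_2^p-f(\xi))|\le|p|^k .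
\end{gathered}
\end{equation}
The first line describes $Z\times(\text{annulus})\times(\text{disc})^2$. As $h$ is invertible there, the second line says that $p^{-k}h^{-1}(G_1^p-f)$ and $p^{-k}h(G_2^p-f)$ have absolute value at most $1$. So $Z'$ is a Weierstrass domain in the polyannulus $D'=D\times(\text{annulus})\times(\text{disc})^2$, and $B'=\mathcal{O}(Z')$ is reduced. (The bound on $|G_i|$ only serves to place $Z'$ in $D'$; it follows from the other conditions, which give $|G_i|^p\le\max(1,|p|^{k-2L})$.)

The coordinate $h$ is a switch. Where $|h|\le1$, $G_1$ is a $p$-th root of $f$ modulo $p^k$; where $|h|\ge1$, $G_2$ is one. The two conditions relax in opposite directions: at $|h|=|p|^L$ the condition on $G_2$ reads $|G_2^p-f|\le|p|^{-3p}$, which leaves $G_2$ free in the disc of radius $|p|^{-3}$, and at $|h|=|p|^{-L}$ the same is true of $G_1$.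

\begin{lemma}\label{lem:universal}
Let $B''$ be a uniform algebra of cardinality at most $2^{\aleph_0}$. Continuous algebra maps $B'\to B''$ are the same as continuous algebra maps $\psi:B\to B''$ together with elements $h\in B''^\times$, $G_1,G_2\in B''$ such that \eqref{eq:step}, with $\psi(f)$ in place of $f(\xi)$, holds at every point of $B''$. The map $Z'(\mathbf{C})\to Z(\mathbf{C})$ is surjective, and $B\to B'$ is isometric.
\end{lemma}

\begin{proof}
By (N3), the conditions hold at every point if and only if $p^{2L}h^{\pm1}$, $p^{2L}G_i$, $p^{-k}h^{-1}(G_1^p-\psi(f))$ and $p^{-k}h(G_2^p-\psi(f))$ lie in $B''^\circ$. The first two are what is needed to extend $\psi$ to the ring of $Z\times(\text{annulus})\times(\text{disc})^2$, and the last two are what is needed to extend further to the Weierstrass domain. Over $\xi\in Z(\mathbf{C})$ lies the point $(\xi,1,w,w)$, for any $p$-th root $w$ of $f(\xi)$.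
\end{proof}

We write $(\psi,h,G_1,G_2)$ for the map $B'\to B''$ given by the lemma.

\subsection{Exchanging roots along discs and annuli}
Let $V$ be a closed disc or annulus over $\mathbf{C}$ with coordinate $z$. A continuous algebra map $\psi:B'\to\mathcal{O}(V)$ is a \emph{family} in $Z'$; its points are the composites $v\circ\psi$ with $v\in V(\mathbf{C})=\mathcal{O}(V)(\mathbf{C})$. Fix $\xi\in Z(\mathbf{C})$, viewed also as a map $B\to\mathbf{C}\subset\mathcal{O}(V)$, and put $\phi=f(\xi)\in\mathbf{C}^\circ$.

\begin{lemma}\label{lem:chain}
Let $w,w'$ be $p$-th roots of $\phi$. The following are families in $Z'$, for each of which we single out an inner part $V^{\mathrm{in}}\subset V$: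
\begin{enumerate}
\item[(A)] $V=\{|p|^{2L}\le|z|\le|p|^{-2L}\}$, $\psi=(\xi,z,w,w')$, $V^{\mathrm{in}}=\{|p|^{L}\le|z|\le|p|^{-L}\}$;
\item[(B)] $V=\{|z|\le|p|^{-3}\}$, $\psi=(\xi,p^L,w,z)$, $V^{\mathrm{in}}=\{|z|\le1\}$;
\item[(C)] $V=\{|z|\le|p|^{-3}\}$, $\psi=(\xi,p^{-L},z,w)$, $V^{\mathrm{in}}=\{|z|\le1\}$.
\end{enumerate}
In each case
\begin{equation}\label{eq:gain}
|z|^l\le|p|^{3|l|_\infty}\,\|z^l\|\quad\text{on }V^{\mathrm{in}},
\end{equation}
for all $l\in\mathbb{Z}[1/p]$, with $l\ge0$ in cases (B) and (C). If $w_1,w_2,w_1',w_2'$ are $p$-th roots of $\phi$, then in the chain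
\begin{multline*}
(\xi,1,w_1,w_2),\ (\xi,p^L,w_1,w_2),\ (\xi,p^L,w_1,w_2'),\\
(\xi,p^{-L},w_1,w_2'),\ (\xi,p^{-L},w_1',w_2'),\ (\xi,1,w_1',w_2')
\end{multline*}
any two consecutive points lie in the inner part of one of these families.
\end{lemma}

\begin{proof}
We check \eqref{eq:step}. All $p$-th roots of $\phi$ have absolute value at most $1$, and $|p|^{-3}\le|p|^{-2L}$, so the first line holds. In (A) both left sides in the second line vanish. In (B) the first vanishes and $|p^L(z^p-\phi)|\le|p|^{L-3p}=|p|^k$. In (C) the second vanishes and $|z^p-\phi|\le|p|^{-3p}=|p^kp^{-L}|$. For \eqref{eq:gain}: in (A), $\|z^l\|=|p|^{-2L|l|_\infty}$ and $|z|^l\le|p|^{-L|l|_\infty}$ on $V^{\mathrm{in}}$, and $L\ge3$; in (B) and (C), $\|z^l\|=|p|^{-3l}$ and $|z|^l\le1$ on $V^{\mathrm{in}}$. The five moves of the chain use (A), (B), (A), (C), (A); see Figure~\ref{fig:chain}.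
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.9]
\draw[gray] (-4,2)--(4,2);
\draw[gray] (-4,1)--(4,1);
\draw[gray] (-4,0)--(4,0);
\node[right] at (4.1,2) {$(w_1,w_2)$};
\node[right] at (4.1,1) {$(w_1,w_2')$};
\node[right] at (4.1,0) {$(w_1',w_2')$};
\draw[very thick,->] (0,2)--(-2,2);
\draw[very thick,->] (-2,2)--(-2,1);
\draw[very thick,->] (-2,1)--(2,1);
\draw[very thick,->] (2,1)--(2,0);
\draw[very thick,->] (2,0)--(0,0);
\fill (0,2) circle (2pt);
\fill (0,0) circle (2pt);
\node[left] at (-2,1.5) {move $G_2$};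
\node[right] at (2,0.5) {move $G_1$};
\node[below] at (-4,-0.1) {$|p|^{2L}$};
\node[below] at (-2,-0.1) {$|p|^{L}$};
\node[below] at (0,-0.1) {$1$};
\node[below] at (2,-0.1) {$|p|^{-L}$};
\node[below] at (4,-0.1) {$|p|^{-2L}$};
\end{tikzpicture}
\caption{Exchanging roots in a fiber of $Z'\to Z$. The horizontal axis is $|h|$. Each gray line is an annulus on which $(G_1,G_2)$ is a fixed pair of $p$-th roots of $f(\xi)$. At $h=p^L$ the coordinate $G_2$ moves freely in a large disc, and at $h=p^{-L}$ so does $G_1$. The path stays well inside each annulus and each disc.}\label{fig:chain}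
\end{figure}

\subsection{The model case}

\begin{proposition}\label{prop:model}
Let $B=\mathbb{C}_p\langle T\rangle$, $f=T$ and $k\ge1$. There is no $g\in B'^\circ$ with $|g^p-T|\le|p|$.
\end{proposition}

\begin{proof}
Let $g\in B'^\circ$. For a family $\psi$ as in Lemma~\ref{lem:chain}, over $\mathbf{C}=\mathbb{C}_p$, write $\psi(g)=\sum_{l\in\mathbb{Z}}a_lz^l$. Then $|a_l|\|z^l\|\le1$, so by \eqref{eq:gain} every term with $l\ne0$ has absolute value at most $|p|^3$ on $V^{\mathrm{in}}$. Thus $g$ is constant modulo $p^3$ on the inner part of each family, and the chain shows that $g(\xi,1,w_1,w_2)$ modulo $p^3$ does not depend on the roots $w_1,w_2$ of $\xi$.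

Now let $\xi$ vary. The tuple $(T\mapsto s^p,1,s,s)$ is a family $B'\to\mathbb{C}_p\langle s\rangle$; let $\gamma=\sum a_ls^l$, with $|a_l|\le1$, be the image of $g$. For a primitive $p$-th root of unity $\zeta$ we have just shown $\gamma(\zeta s)\equiv\gamma(s)\bmod p^3$ for all $s\in\mathbb{C}_p^\circ$, that is, $|\zeta^l-1||a_l|\le|p|^3$ for all $l$. If $p\nmid l$, then $|\zeta^l-1|=|p|^{1/(p-1)}\ge|p|$, so $|a_l|\le|p|^2$. Hence $|\gamma-\gamma_0(s^p)|\le|p|^2$ with $\gamma_0=\sum a_{pl}T^l\in\mathbb{C}_p^\circ\langle T\rangle$. If $|g^p-T|\le|p|$, then $|\gamma^p-s^p|\le|p|$, so $|\gamma_0^p-T|\le|p|$. Reducing modulo the maximal ideal of $\mathbb{C}_p^\circ$ gives $\overline{\gamma}_0^{\,p}=T$ in $\overline{\mathbb{F}}_p[T]$, which is impossible since the degree of a nonzero $p$-th power is divisible by $p$.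
\end{proof}

No single value of $g$ is contradictory: two roots of $\xi$ agree modulo $p^{1/(p-1)}$, so a root modulo $p$ may well be approximately independent of the choice. The point is that independence holds to the higher precision $p^3$, and this forces $g$ to descend to the $T$-disc. The range of the switch is essential: if $h$ were confined to $|h|=1$, then $G_1$ would be a global root.

Two things separate Proposition~\ref{prop:model} from Theorem~\ref{thm:main}. First, one step treats one function to one precision. We must iterate, and then show that no later step creates a global root of $T$. Second, elements of $\check{A}$ are not functions on any finite level, and their restrictions to a family are not Laurent series in $z$.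

\section{The tower and its residue fields}\label{sec:tower}

Let $A_0=\mathbb{C}_p\langle T\rangle$ and let $X_0=D_0$ be the closed unit disc. Given a Weierstrass domain $X_n$ in a polyannulus $D_n$, with ring $A_n$, and a pair $(f_n,k_n)$ with $f_n\in A_n^\circ$, $k_n\ge1$, let $X_{n+1}\subset D_{n+1}$ be the result of the step of Section~\ref{sec:step}, with new coordinates $h_n,G_{n,1},G_{n,2}$, with $L_n=k_n+3p$, and with ring $A_{n+1}$. The maps $A_n\to A_{n+1}$ are isometric, and we regard them as inclusions.

The pairs are chosen so that every function is eventually treated to every precision. The field $\mathbb{C}_p$ is separable and $\mathcal{O}(D_i)$ is dense in $A_i$, so $A_i$ and $A_i^\circ$ are separable. Once $A_i$ is constructed, choose a countable dense subset $\Sigma_i\subset A_i^\circ$ and an enumeration $(\pi_{i,j})_{j\ge0}$ of $\Sigma_i\times\mathbb{Z}_{\ge1}$. Fix a bijection $n\mapsto(i(n),j(n))$ from $\mathbb{Z}_{\ge0}$ to $\mathbb{Z}_{\ge0}^2$ with $i(n)\le n$, and put $(f_n,k_n)=\pi_{i(n),j(n)}$. Then for every $f\in\Sigma=\bigcup_i\Sigma_i$ and $k\ge1$ there is $n$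 with $(f_n,k_n)=(f,k)$.

Let $A$ be the completion of $\bigcup_nA_n$. By (N1) it is a uniform algebra with unit ball $A^\circ$, and $\Sigma$ is dense in $A^\circ$. By (N2), a point $x\in X(\mathbf{C}):=A(\mathbf{C})$ is the same as a compatible sequence of points $x_n\in X_n(\mathbf{C})$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $x\in X$ and normalize $|\cdot|_x$ to extend the absolute value of $\mathbb{C}_p$. It is at most $1$ on $A^\circ$, so $|a(x)|_x\le|a|_A$ for $a\in A$. The fractions $s(x)/t(x)$ with $s,t\in A$, $t(x)\ne0$, are dense in $K(x)$. By Lemma~\ref{lem:criterion} it suffices to show that such a fraction, of absolute value at most $1$, is a $p$-th power modulo $p$. Scaling by a power of $p$, we may take $s,t\in A^\circ$. Write $s/t=st^{p-1}/t^p$, so that only the numerator needs a root, but to a precision that depends on $|t(x)|_x$. Choose $k\ge1$ with $|p|^k\le|p|\,|t(x)|_x^p$, then $f\in\Sigma$ with $|f-st^{p-1}|_A\le|p|^k$, then $n$ with $(f_n,k_n)=(f,k)$. The elements $p^{-k}h_n^{-1}(G_{n,1}^p-f)$ and $p^{-k}h_n(G_{n,2}^p-f)$ lie in $A^\circ$. So $u=G_{n,1}(x)$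 if $|h_n(x)|_x\le1$, and $u=G_{n,2}(x)$ otherwise, satisfies $|f(x)-u^p|_x\le|p|^k$. Therefore
\[
\Bigl|\frac{s(x)}{t(x)}-\Bigl(\frac{u}{t(x)}\Bigr)^p\Bigr|_x=\frac{|s(x)t(x)^{p-1}-u^p|_x}{|t(x)|_x^p}\le|p|,
\]
and this also gives $|u/t(x)|_x\le1$.
\end{proof}

In the model case we compared the points $(\xi,1,w_1,w_2)$ over a given $\xi$. Their analogues in the tower make such a choice at every level from some level on.

\begin{definition}
A point $x\in X(\mathbf{C})$ is \emph{special from $m$} if $h_i(x)=1$ and $G_{i,1}(x)^p=G_{i,2}(x)^p=f_i(x)$ for all $i\ge m$.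
\end{definition}

Every point of $X_m(\mathbf{C})$ lifts to a point special from $m$, by choosing roots level by level. A point special from $m$ is special from $m+1$. Our goal is to show that for $g\in\check{A}^\circ$ the value $g(x)$ at a point special from $m$ depends, up to a small error, only on $x_m$. We will do so by descending induction on $m$, and the next section supplies the level at which the induction starts.

\section{Elements of $\check{A}$ approximately live on a finite level}\label{sec:finite}

An element of $A$ is approximated by elements of $A_n$. For $g\in\check{A}$ we have no such approximation a priori, but we can map $g$ to a perfectoid ring $R$ over $A$ that is itself a completed union of rings $R_n$ over $A_n$.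

\begin{lemma}\label{lem:finite}
For $g\in\check{A}$ and $N\ge1$ there is $n$ such that $|g(x)-g(x')|\le|p|^N$ for all $\mathbf{C}$ and all $x,x'\in X(\mathbf{C})$ with $x_n=x_n'$.
\end{lemma}

\begin{proof}
Write $X_n=D_n(q_1,\dots,q_r)$ with $q_i\in\mathcal{O}(D_n)$. Let $A_n^{(j)}=A_n\otimes_{\mathcal{O}(D_n)}\mathcal{O}(D_n^{(j)})$. This is the ring of the Weierstrass domain $D_n^{(j)}(q_1,\dots,q_r)$, so it is reduced, and its points are the points of $X_n$ together with $p^j$-th roots of the values of the coordinates of $D_n$. The maps $A_n^{(j)}\to A_n^{(j+1)}$ are surjective on points, hence isometric. Let $R_n$ be the completion of $\bigcup_jA_n^{(j)}$. A point of $R_n(\mathbf{C})$ is a point of $X_n(\mathbf{C})$ together with compatible systems of $p$-power roots of the values of all coordinates.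

\emph{$R_n$ is perfectoid.} Let $P$ be the perfectoid ring of Lemma~\ref{lem:polyannulus} for $D_n$, and let $U=\{|q_i|\le1\}\subset\operatorname{Spa}(P,P^\circ)$. This is a rational subset with denominator $1$, so $P$ has dense image in $\mathcal{O}(U)$, and $\mathcal{O}(U)$ is perfectoid by (P1). As $q_i\in\mathcal{O}(U)^\circ$, there are compatible maps $A_n^{(j)}\to\mathcal{O}(U)$, and the union of their images is dense because it contains the image of $\bigcup_j\mathcal{O}(D_n^{(j)})$. These maps are contractive by (N2). They are isometric because every $\mathbb{C}_p$-point of $A_n^{(j)}$ lifts to $\mathcal{O}(U)$: choosing further roots of the coordinates gives a point of $P$ with $|q_i|\le1$, which extends to $\mathcal{O}(U)$ by the universal property of rational localization, and the extension restricts to the given point on the dense subring $\mathcal{O}(D_n^{(j)})$ of $A_n^{(j)}$. So $R_n\to\mathcal{O}(U)$ is an isometry with dense image between complete rings, that is, an isomorphism.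

\emph{The ring $R$.} A point of $R_n(\mathbf{C})$ lifts to $R_{n+1}(\mathbf{C})$: lift the point of $X_n$ to $X_{n+1}$ and choose roots of the three new coordinates. So $R_n\to R_{n+1}$ is isometric. The completion $R$ of $\bigcup_nR_n$ is perfectoid by Lemma~\ref{lem:criterion}, it receives $A$, and lifting $x\in X(\mathbf{C})$ to $R(\mathbf{C})$ means choosing compatible $p$-power roots of the values of all coordinates.

Choose $n$ and $b\in R_n$ with $|g_R-b|\le|p|^N$. If $x_n=x_n'$, choose lifts $y,y'\in R(\mathbf{C})$ of $x,x'$ that use the same roots for the coordinates of $D_n$. Then $y(b)=y'(b)$, so $|g(x)-g(x')|=|y(g_R)-y'(g_R)|\le|p|^N$ by Lemma~\ref{lem:eval}(b).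
\end{proof}

\section{Restriction to one-dimensional families}\label{sec:families}

Let $V$ be a closed disc or annulus over $\mathbf{C}$ with coordinate $z$, and let $\psi:A_m\to\mathcal{O}(V)$ be a family in $X_m$. To restrict $g\in\check{A}$ to the family we need a perfectoid ring over $\mathcal{O}(V)$ that receives all of $A$, with special points; this requires $p$-th roots of the functions $f_m,f_{m+1},\dots$, over which we have no control. We therefore pass to a ring $E$ in which all such roots exist. The element $g_E$ will be nearly constant on the fibers over $V$, and we want a series expansion for it. We obtain one in two stages: from $E$ we descend by (P4) to the perfectoid ring $S$ of series in $z^{1/p^\infty}$, and on $S$ we use the monodromy of the roots of $z$, as in the last part of the model case.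

\subsection{The ring $S$ and its monodromy}
Let $\mathcal{O}_\infty=\bigcup_j\mathcal{O}(V^{(j)})$ and let $S$ be its completion. By Lemma~\ref{lem:polyannulus}, $S$ is perfectoid and consists of series $\sum_{l\in\mathbb{Z}[1/p]}c_lz^l$ with norm $\max|c_l|\|z^l\|$. Put $V_\infty=\operatorname{Spa}(S,S^\circ)$. Fix a compatible system $(\zeta_{p^j})$ of primitive $p^j$-th roots of unity and put $\chi(a/p^j)=\zeta_{p^j}^a$. Then $\sigma(\sum c_lz^l)=\sum\chi(l)c_lz^l$ is an isometric automorphism of $S$ over $\mathcal{O}(V)$, and $\chi(l)=1$ if and only if $l\in\mathbb{Z}$. If $l=a/p^j$ with $p\nmid a$ and $j\ge1$, then $|\chi(l)-1|=|p|^{1/(p^{j-1}(p-1))}$. The exponent is at most $1$; it is also at most $2/p^j\le2|l|_\infty$, since $p/(p-1)\le2$. Thus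
\begin{equation}\label{eq:chi}
|\chi(l)-1|\ge|p|^{2|l|_\infty}\quad\text{and}\quad|\chi(l)-1|\ge|p|\qquad(l\notin\mathbb{Z}).
\end{equation}

\subsection{The ring $E$}
Let $\widetilde{\mathcal{O}}$ be the integral closure of $\mathcal{O}(V)$ in an algebraic closure $\Omega$ of $\operatorname{Frac}\mathcal{O}(V)$. It is the union of its finite $\mathcal{O}(V)$-subalgebras, which are affinoid domains. Their sup norms are compatible, by lying over for maximal ideals, and define a power-multiplicative norm on $\widetilde{\mathcal{O}}$. Let $E$ be the completion and $W=\operatorname{Spa}(E,E^\circ)$. Every element of $\widetilde{\mathcal{O}}$ of norm at most $1$ has a $p$-th root in $\widetilde{\mathcal{O}}$, of norm at most $1$, so $E$ is perfectoid by Lemma~\ref{lem:criterion}. Since $\mathcal{O}(V^{(j)})=\mathcal{O}(V)[s]/(s^{p^j}-z)$ is a domain, $s^{p^j}-z$ is irreducible over $\operatorname{Frac}\mathcal{O}(V)$. So a choice of compatible roots of $z$ in $\widetilde{\mathcal{O}}$ embeds $\mathcal{O}_\infty$ isometrically in $\widetilde{\mathcal{O}}$, and $S$ isometrically in $E$.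

\begin{lemma}\label{lem:cover}
The map $W\to V_\infty$ is surjective. The maps $E(\mathbf{C}')\to S(\mathbf{C}')\to V(\mathbf{C}')$ are surjective.
\end{lemma}

\begin{proof}
To treat points of higher rank we first show that every $e\in\widetilde{\mathcal{O}}$ of norm at most $1$ is integral over $\mathcal{O}(V)^\circ$. An automorphism $\tau$ of $\Omega$ over $\operatorname{Frac}\mathcal{O}(V)$ maps a finite subalgebra $B$ isomorphically onto the finite subalgebra $\tau B$, so it preserves $\widetilde{\mathcal{O}}$ and its norm. Hence all conjugates of $e$ lie in $\widetilde{\mathcal{O}}$ and have norm at most $1$. The coefficients of the minimal polynomial of $e$ are symmetric functions of the conjugates, so they have norm at most $1$ and lie in $\widetilde{\mathcal{O}}\cap\operatorname{Frac}\mathcal{O}(V)$, which is $\mathcal{O}(V)$ by normality.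

A point of $V_\infty$ is given by a continuous map $(S,S^\circ)\to(K,K^+)$, where $K$ is the completed residue field and $K^+$ is a valuation ring with $K^{\circ\circ}\subset K^+\subset K^\circ$; here $K^{\circ\circ}$ is the maximal ideal of $K^\circ$. Let $F$ be a completed algebraic closure of $K$. Extend the valuation ring $K^+/K^{\circ\circ}$ of the residue field of $K$ to a valuation ring of the residue field of $F$, and let $F^+\subset F^\circ$ be its preimage. It is an open valuation ring with $F^+\cap K=K^+$. Since $\widetilde{\mathcal{O}}$ is integral over $\mathcal{O}_\infty$, some prime of $\widetilde{\mathcal{O}}$ lies over the kernel of $\mathcal{O}_\infty\to K$, and so this map extends to $\widetilde{\mathcal{O}}\to F$. The unit ball of $\widetilde{\mathcal{O}}$ is integral over $\mathcal{O}(V)^\circ\subset S^\circ$, so it maps into $F^+$. Hence the map is contractive and extends to $E$; it sends $E^\circ$ into $F^+$, which is closed, and it agrees with $S\to K$ by density. This is a point of $W$ over the given one.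

The same argument with $(\mathbf{C}',\mathbf{C}'^\circ)$ in place of both $(K,K^+)$ and $(F,F^+)$ shows that $E(\mathbf{C}')\to S(\mathbf{C}')$ is surjective. A point of $V(\mathbf{C}')$ lifts to $S$ by choosing roots of the value of $z$.
\end{proof}

\begin{lemma}\label{lem:lift}
Every family $\psi:A_m\to\mathcal{O}(V)$ extends to a continuous map $\Psi:A\to E$ such that for all $y\in E(\mathbf{C}')$ the point $y\circ\Psi$ is special from $m$ and lies over $y|_{\mathcal{O}(V)}\circ\psi\in X_m(\mathbf{C}')$.
\end{lemma}

\begin{proof}
We construct compatible maps $\psi_j:A_j\to B_j$, $j\ge m$, to finite $\mathcal{O}(V)$-subalgebras $B_j\subset\widetilde{\mathcal{O}}$, starting from $\psi_m=\psi$. Given $\psi_j$, choose $\gamma\in\widetilde{\mathcal{O}}$ with $\gamma^p=\psi_j(f_j)$, so $|\gamma|\le1$, and put $B_{j+1}=B_j[\gamma]$ and $\psi_{j+1}=(\psi_j,1,\gamma,\gamma)$. (It matters that $B_{j+1}$ is complete: this keeps the image of $A_{j+1}$ inside $\widetilde{\mathcal{O}}$, where exact roots exist.) The maps $\psi_j$ are contractive, so they extend to $A\to E$.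
\end{proof}

\subsection{Approximate descent}

\begin{lemma}\label{lem:descent}
Let $b\in E^\circ$ and let $\nu>\varepsilon>0$ be rational. Suppose $|y(b)-y'(b)|\le|p|^\nu$ for all $\mathbf{C}'$ and all $y,y'\in E(\mathbf{C}')$ with the same restriction to $\mathcal{O}(V)$. Then there is $c=\sum c_lz^l\in S^\circ$ with $|c-b|_E\le|p|^{\nu-\varepsilon}$ and
\begin{equation}\label{eq:coeff}
|c_l|\,\|z^l\|\le1,\qquad|\chi(l)-1|\,|c_l|\,\|z^l\|\le|p|^{\nu-\varepsilon}\qquad\text{for all }l.
\end{equation}
If $y(b)=y'(b)$ for all such pairs, then $b\in\mathcal{O}(V)$.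
\end{lemma}

\begin{proof}
By (P2), $W\times_{V_\infty}W=\operatorname{Spa}(E_2,E_2^+)$ with $E_2$ perfectoid. Let $\delta=\mathrm{pr}_1^*b-\mathrm{pr}_2^*b\in E_2$. A point of $E_2(\mathbf{C}')$ gives a pair $y,y'\in E(\mathbf{C}')$ that agree on $S$, hence on $\mathcal{O}(V)$. So $\delta\in p^\nu E_2^\circ$ by (N3). Put $\lambda=p^{\varepsilon/2}$. Elements of $\lambda E_2^\circ$ are topologically nilpotent, hence lie in the open integrally closed ring $E_2^+$, and so $\lambda\delta\in p^\nu E_2^+$. Thus the two pullbacks of $\lambda b$ agree as sections of the v-sheaf $\mathcal{O}^+/p^\nu$ on $W\times_{V_\infty}W$. Since $W\to V_\infty$ is a v-cover by Lemma~\ref{lem:cover} and (P3), $\lambda b$ descends to a section $s$ of $\mathcal{O}^+/p^\nu$ on $V_\infty$. In the long exact sequence of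
\[
0\to\mathcal{O}^+\xrightarrow{\;p^\nu\;}\mathcal{O}^+\to\mathcal{O}^+/p^\nu\to0
\]
the obstruction to lifting $s$ lies in $H^1(V_{\infty,\mathrm{v}},\mathcal{O}^+)$, which is killed by $\lambda$ by (P4). So $\lambda s$ lifts to some $c'\in S^\circ$. On $W$, $c'-\lambda^2b$ vanishes in $\mathcal{O}^+/p^\nu$, so $c'-\lambda^2b\in p^\nu E^\circ$. Put $c=\lambda^{-2}c'\in S$. Then $|c-b|_E\le|p|^{\nu-\varepsilon}\le1$, so $c\in S^\circ$; this is the first half of \eqref{eq:coeff}.

Let $u\in S(\mathbf{C}')$. The points $u$ and $u\circ\sigma$ agree on $\mathcal{O}(V)$. Lift them to $y,y'\in E(\mathbf{C}')$. Modulo $p^{\nu-\varepsilon}$ we have $u(c)\equiv y(b)\equiv y'(b)\equiv u(\sigma c)$. So $|\sigma c-c|_S\le|p|^{\nu-\varepsilon}$, which is the second half of \eqref{eq:coeff}.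

In the last case $\delta=0$, so $b\in S$ by the sheaf property of $\mathcal{O}$. Lifting $u$ and $u\circ\sigma$ as before gives $u(b)=u(\sigma b)$ for all $u$, so $\sigma b=b$. Then only integral exponents occur in $b$, and $b\in\mathcal{O}(V)$.
\end{proof}

\begin{remark}\label{rem:disc}
The ring $A_0=\mathbb{C}_p\langle T\rangle$ is v-complete. Take $V=X_0$ and $g\in\check{A}_0^+$. Since $y(g_E)=g(y|_{A_0})$, the last case of the lemma gives $b=g_E\in A_0^\circ$. Then $g-b$ vanishes at all points of $A_0$, as these lift to $E$, so $g=b$ by Lemma~\ref{lem:eval}(c). Since $A_0\to E$ is injective, $A_0^\circ=\check{A}_0^+$.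
\end{remark}

\begin{remark}\label{rem:loss}
The lemma does not approximate $b$ by a function on $V$ to precision near $p^\nu$, and this cannot be repaired. On the unit disc let $b=az^{1/p}$ with $|a|=|p|^{\nu-1/(p-1)}$, $\nu\ge1$. Its values over a given point of $V$ differ by at most $|a||\zeta_p-1|=|p|^\nu$, but its distance to $\mathcal{O}(V)$ is $|a|$. A loss of this fixed size at each level of the tower would ruin the induction, because the starting level $n$ of Lemma~\ref{lem:finite} depends on $g$ and is unbounded. Shrinking $V$ recovers the loss: on $|z|\le|p|^3$ we have $|b|\le|a||p|^{3/p}\le|p|^\nu$. In general the loss $|p|^{-2|l|_\infty}$ allowed by \eqref{eq:chi} is outweighed by the gain $|p|^{3|l|_\infty}$ of \eqref{eq:gain}. The loss $\varepsilon$ is harmless, since it may be chosen after $n$ is known.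
\end{remark}

\section{Independence of the roots and the proof of Theorem~\ref{thm:main}(2)}\label{sec:indep}

\begin{proposition}\label{prop:indep}
Let $g\in\check{A}^\circ$ and $m\ge0$. If $x,x'\in X(\mathbf{C})$ are special from $m$ and $x_m=x_m'$, then $|g(x)-g(x')|\le|p|^{5/2}$.
\end{proposition}

\begin{proof}
Take $n$ from Lemma~\ref{lem:finite} with $N=3$. For $m\ge n$ the bound $|p|^3$ holds, since $x_m=x_m'$ implies $x_n=x_n'$. Put $\varepsilon=\frac{1}{2(n+1)}$ and $\nu_m=3-(n-m)\varepsilon$ for $0\le m\le n$, so that $5/2<\nu_m\le3$. We prove the statement with the bound $|p|^{\nu_m}$, for all fields $\mathbf{C}$ at once, by descending induction on $m\le n$. The case $m=n$ is done.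

Let $m<n$, assume the statement for $m+1$, and put $\nu=\nu_{m+1}$. For $\eta\in X_{m+1}(\mathbf{C})$ let $\beta(\eta)=g(\tilde{\eta})$, where $\tilde{\eta}$ is any point special from $m+1$ over $\eta$. By the inductive hypothesis $\beta(\eta)$ is well defined modulo $p^\nu$. The function $\beta$ on $X_{m+1}(\mathbf{C})$ plays the role that $g\in B'^\circ$ played in the model case.

\emph{Claim: $\beta$ is constant modulo $p^{\nu-\varepsilon}$ on the inner part of each family of Lemma~\ref{lem:chain}, applied to the step $X_{m+1}\to X_m$.} Let $\psi:A_{m+1}\to\mathcal{O}(V)$ be such a family, $\Psi:A\to E$ its extension from Lemma~\ref{lem:lift}, and $b=g_E\in E^\circ$. If $y,y'\in E(\mathbf{C}')$ agree on $\mathcal{O}(V)$, then $y\circ\Psi$ and $y'\circ\Psi$ are special from $m+1$ over the same point of $X_{m+1}(\mathbf{C}')$, so $|y(b)-y'(b)|\le|p|^\nu$ by Lemma~\ref{lem:eval}(b) and the inductive hypothesis over $\mathbf{C}'$. Let $c=\sum c_lz^l$ be given by Lemma~\ref{lem:descent}. Let $v\in V^{\mathrm{in}}(\mathbf{C})$ and lift it to $y\in E(\mathbf{C})$. Then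
\[
\beta(v\circ\psi)\equiv g(y\circ\Psi)=y(b)\equiv y(c)=\sum_lc_l\,y(z^l)\bmod p^{\nu-\varepsilon},
\]
and $|y(z^l)|=|v(z)|^l\le|p|^{3|l|_\infty}\|z^l\|$ by \eqref{eq:gain}. For $l\notin\mathbb{Z}$, the second half of \eqref{eq:coeff} and the first bound in \eqref{eq:chi} give
\[
|c_l\,y(z^l)|\le|p|^{\nu-\varepsilon-2|l|_\infty+3|l|_\infty}\le|p|^{\nu-\varepsilon}.
\]
For $0\ne l\in\mathbb{Z}$, the first half of \eqref{eq:coeff} gives $|c_l\,y(z^l)|\le|p|^{3|l|_\infty}\le|p|^3\le|p|^\nu$. So $\beta(v\circ\psi)\equiv c_0\bmod p^{\nu-\varepsilon}$, which proves the claim.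

Now let $x,x'$ be special from $m$ over $\xi=x_m=x_m'$. Then $x_{m+1}=(\xi,1,w_1,w_2)$ and $x_{m+1}'=(\xi,1,w_1',w_2')$ with $p$-th roots $w_i,w_i'$ of $f_m(\xi)$. By the claim and the chain of Lemma~\ref{lem:chain}, $\beta(x_{m+1})\equiv\beta(x_{m+1}')\bmod p^{\nu-\varepsilon}$; the five congruences add no error, by the ultrametric inequality. As $x,x'$ are special from $m+1$, we have $g(x)\equiv\beta(x_{m+1})$ and $g(x')\equiv\beta(x_{m+1}')$ modulo $p^\nu$. So $|g(x)-g(x')|\le|p|^{\nu-\varepsilon}=|p|^{\nu_m}$.
\end{proof}

It remains to descend to the $T$-disc. Here we cannot shrink the disc, so we pay the loss of Remark~\ref{rem:loss}, but only once.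

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Suppose $g\in\check{A}^\circ$ and $g^p-T\in p\check{A}^\circ$. Take $V=X_0$ over $\mathbf{C}=\mathbb{C}_p$ with $z=T$, let $\Psi:A\to E$ extend the identity family $A_0\to\mathcal{O}(V)$ as in Lemma~\ref{lem:lift}, and put $b=g_E\in E^\circ$. Then $|b^p-T|_E\le|p|$ by Lemma~\ref{lem:eval}(a). If $y,y'\in E(\mathbf{C}')$ agree on $\mathcal{O}(V)$, then $y\circ\Psi$ and $y'\circ\Psi$ are special from $0$ over the same point of $X_0$, so Proposition~\ref{prop:indep} allows us to apply Lemma~\ref{lem:descent} with $\nu=5/2$ and $\varepsilon=1/2$. We obtain $c=\sum c_lT^l\in S^\circ$ with $|c-b|\le|p|^2$. Here $\|T^l\|=1$, so \eqref{eq:coeff} and the second bound in \eqref{eq:chi} give $|c_l|\le|p|^2/|\chi(l)-1|\le|p|$ for $l\notin\mathbb{Z}$. Put $\gamma_0=\sum_{l\in\mathbb{Z}_{\ge0}}c_lT^l\in\mathbb{C}_p^\circ\langle T\rangle$. Then $|b-\gamma_0|\le|p|$. Both elements have norm at most $1$, so $|b^p-\gamma_0^p|\le|p|$ and hence $|\gamma_0^p-T|\le|p|$ in $E$. Since $\mathbb{C}_p\langle T\rangle\subset E$ is isometric for the Gauss norm, $T$ would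 be a $p$-th power in $\overline{\mathbb{F}}_p[T]$, which we saw to be impossible at the end of the proof of Proposition~\ref{prop:model}.
\end{proof}

\section{Compatible systems of $p$-power roots}\label{sec:roots}

For an element with all $p$-power roots, the approximate statements above become exact, because of the following elementary fact: if $a,b\in\mathbf{C}^\circ$ and $|a-b|\le|p|^s$ with $s\ge1$, then $|a^p-b^p|\le|p|^{s+1}$. Indeed, in $a^p-b^p=\sum_{i=1}^p\binom{p}{i}(a-b)^ib^{p-i}$ the terms with $i<p$ are bounded by $|p|^{s+1}$, and the last by $|p|^{ps}\le|p|^{s+1}$. Exact independence makes the restriction to any family an honest function on $V$, and no shrinking is needed.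

\begin{proof}[Proof of Theorem~\ref{thm:roots}]
Let $x^*\in X(\mathbb{C}_p)$ be special from $0$ over $T=0$. Evaluation at $x^*$ is a continuous retraction of $\mathbb{C}_p\to\check{A}$. So $\mathbb{C}_p\to\check{A}$ is injective, which gives the injectivity in the theorem, and its image is closed, being the set of $a$ with $a=a(x^*)$ in the Hausdorff ring $\check{A}$.

Let $(g_j)_{j\ge0}$ be elements of $\check{A}$ with $g_{j+1}^p=g_j$. Multiplying by a compatible system of roots of $p^r$ in $\mathbb{C}_p$, for a suitable integer $r$, we may assume $g_0\in\check{A}^+\subset\check{A}^\circ$. Then all $g_j$ lie in $\check{A}^\circ$, since a root of a power-bounded element is power-bounded. Put $c_j=g_j(x^*)\in\mathbb{C}_p$. We show $g_0=c_0$; applied to the shifted systems $(g_j,g_{j+1},\dots)$, this gives $g_j=c_j$ for all $j$.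

\emph{Step 1: if $x,x'$ are special from $m$ and $x_m=x_m'$, then $g_i(x)=g_i(x')$ for all $i$.} Proposition~\ref{prop:indep} for $g_{i+j}$ and the fact above, applied $j$ times, give $|g_i(x)-g_i(x')|\le|p|^{5/2+j}$ for all $j$.

\emph{Step 2: for any family $\psi:A_m\to\mathcal{O}(V)$, $g_0$ has the same value at all points of $X(\mathbf{C})$ that are special from $m$ and lie over a point of the family.} Let $\Psi$ be as in Lemma~\ref{lem:lift} and $e_j=(g_j)_E\in E^\circ$. By Step~1 and the last case of Lemma~\ref{lem:descent}, $e_j\in\mathcal{O}(V)^\circ$, and $e_0=e_j^{p^j}$. The derivation $\partial=z\,d/dz$ multiplies the coefficient of $z^l$ by the integer $l$, so it preserves $\mathcal{O}(V)^\circ$, and $|\partial e_0|=|p^je_j^{p^j-1}\partial e_j|\le|p|^j$ for all $j$. Thus $\partial e_0=0$, and $e_0\in\mathbf{C}$ since the characteristic is $0$. For $v\in V(\mathbf{C})$ and a lift $y\in E(\mathbf{C})$ we have $g_0(y\circ\Psi)=e_0$, and by Step~1 the same value is taken at every point special from $m$ over $v\circ\psi$.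

\emph{Step 3: $g_0(x)=c_0$ if $x\in X(\mathbf{C})$ is special from some $m$.} We induct on $m$. For $m=0$ apply Step~2 to the family $T\mapsto z$ on the unit disc over $\mathbf{C}$, which contains every point of $X_0(\mathbf{C})$, among them the image of $x^*$. Let $x$ be special from $m+1$, with $x_{m+1}=(\xi,h,G_1,G_2)$, and put $\phi=f_m(\xi)$, $L=L_m$. We join $x_{m+1}$ by families to a point $(\xi,1,w_1,w_2)$ with $w_i^p=\phi$. Let $w_1$ be a $p$-th root of $\phi$ nearest to $G_1$ and $d=|G_1-w_1|$. If $d=0$, no move is needed. Let $d>0$ and $|G-w_1|\le d$. For every $p$-th root $w$ of $\phi$ we have $d\le|G_1-w|$, hence $|w_1-w|\le|G_1-w|$, hence $|G-w|\le\max(d,|w_1-w|)\le|G_1-w|$. Taking the product over the roots with multiplicity gives $|G^p-\phi|\le|G_1^p-\phi|$. Also $|G|\le\max(1,|G_1|)\le|p|^{-2L}$. So $(\xi,h,w_1+z,G_2)$ is a family on the disc $\{|z|\le d\}$, and it contains $x_{m+1}$ and $(\xi,h,w_1,G_2)$. The condition on $G_2$ in \eqref{eq:step} is again an upper bound on $|G_2^p-\phi|$, so the same argument joins this point to $(\xi,h,w_1,w_2)$ with $w_2^p=\phi$. Family (A)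 of Lemma~\ref{lem:chain} contains that point and $(\xi,1,w_1,w_2)$. A point $x'$ special from $m+1$ over $(\xi,1,w_1,w_2)$ is special from $m$. By Step~2 at level $m+1$, $g_0(x)=g_0(x')$, and $g_0(x')=c_0$ by induction.

\emph{Step 4.} Let $x\in X(\mathbf{C})$ be arbitrary and $N\ge1$. Take $n$ from Lemma~\ref{lem:finite} for $g_0$ and $N$, and $x'$ special from $n$ over $x_n$. Then $|g_0(x)-c_0|=|g_0(x)-g_0(x')|\le|p|^N$. So $g_0-c_0$ vanishes at all points, and $g_0=c_0$ by Lemma~\ref{lem:eval}(c). This proves the first statement.

Let $P$ be a perfectoid ring and $\theta:P\to\check{A}$ a continuous ring homomorphism. Let $\varpi_P$ be as in the definition of a perfectoid ring. Then $p\in\varpi_PP^\circ$, so every series $\sum p^ia_i$ with $a_i\in P^\circ$ converges in $P^\circ$. We claim that every $s\in P^\circ$ is congruent modulo $p$ to an element of $P^\circ$ with a compatible system of $p$-power roots. Choose $a_0=s,a_1,a_2,\dots$ in $P^\circ$ with $a_{j+1}^p\equiv a_j\bmod p$. Since $a\equiv a'\bmod p^j$ implies $a^p\equiv a'^p\bmod p^{j+1}$ for $j\ge1$, we have $a_{i+j+1}^{p^{j+1}}\equiv a_{i+j}^{p^j}\bmod p^{j+1}$.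 So $b_i=\lim_ja_{i+j}^{p^j}$ exists and lies in $a_i+pP^\circ$, and $b_{i+1}^p=b_i$. This proves the claim. Iterating it, we write $s=\sum_ip^is_i$, where each $s_i\in P^\circ$ has a compatible system of $p$-power roots. By the first statement $\theta(s_i)\in\mathbb{C}_p$, and $\mathbb{C}_p$ is closed in $\check{A}$, so $\theta(P^\circ)\subset\mathbb{C}_p$. Finally $P=P^\circ[\varpi_P^{-1}]$, and $\theta(\varpi_P)$ is a unit of $\check{A}$ lying in $\mathbb{C}_p$, hence a nonzero element of $\mathbb{C}_p$. So $\theta(P)\subset\mathbb{C}_p$.
\end{proof}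

\section{Characteristic $p$}\label{sec:charp}

When $pA=0$, uniqueness of $p$-th roots makes the completed perfection of $A$ an initial perfectoid pair over $A$, and the v-completion is computed on it.

\begin{proof}[Proof of Proposition~\ref{prop:charp}]
Let $B=\varinjlim_{\mathrm{Frob}}A^\circ$ be the perfection of $A^\circ$, let $R_0$ be its $\varpi$-adic completion, give $R=R_0[\varpi^{-1}]$ the topology in which $R_0$ is open and $\varpi$-adic, and let $R^+$ be the integral closure of $R_0$ in $R$.

The ring $B$ is $\varpi$-torsion free, as $\varpi$ is a unit of $A$. So is $R_0$: if $\varpi b=0$ for $b=(b_n)\in\varprojlim B/\varpi^n$, then $\varpi b_{n+1}=0$ in $B/\varpi^{n+1}$ forces $b_n=0$. Frobenius induces isomorphisms $B/\varpi^n\to B/\varpi^{pn}$, so $R_0$ and $R$ are perfect. If $f\in R^\circ$, there is $c\ge1$ with $f^{p^j}\in\varpi^{-c}R_0$ for all $j$. Taking $p^j\ge c$ gives $(\varpi f)^{p^j}\in R_0$, so $\varpi f\in R_0$. Hence $R_0\subset R^+\subset R^\circ\subset\varpi^{-1}R_0$. Thus $R$ is complete and uniform, and Frobenius is surjective on $R^\circ$ because a root of a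 power-bounded element is power-bounded. So $R$ is perfectoid. The map $A=A^\circ[\varpi^{-1}]\to R$ sends $\varpi^nA_0$ into $\varpi^nR_0$, so it is continuous, and $(R,R^+)$ is a perfectoid pair over $A$.

Let $(P,P^+)$ be any perfectoid pair over $A$. Then $pP=0$, so Frobenius is surjective on $P^\circ$; it is injective since a complete uniform ring is reduced. So $P$ is perfect, and so is the integrally closed subring $P^+$. Moreover $P^+$ is open and bounded in the complete ring $P$, hence $\varpi$-adically complete. Therefore $A^\circ\to P^+$ extends uniquely to $B$, then to $R_0$, then to a continuous map $R\to P$, which sends $R^+$ into $P^+$; it is unique since $B[\varpi^{-1}]$ is dense in $R$. So $(R,R^+)$ is initial among perfectoid pairs over $A$; in other words, $X$ and $\operatorname{Spa}(R,R^+)$ have the same diamond. By the description of $\check{A}$ in Section~\ref{sec:intro}, $\check{A}=R$ and $\check{A}^+=R^+$. The $\varpi$-adic topology on $R^+$ defines the topology of $R$, since $R_0\subset R^+\subset\varpi^{-1}R_0$. Hence $\check{A}$ is perfectoid.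
\end{proof}

\begin{thebibliography}{9}

\bibitem{criteria}
\emph{Sheafiness criteria for Huber rings},
\texttt{http://www.math.berkeley.edu/\~{}kedlaya/papers/criteria.pdf}.

\bibitem{diamonds}
Scholze, \emph{\'Etale cohomology of diamonds}.

\bibitem{perfectoid}
Scholze, \emph{Perfectoid spaces}.

\end{thebibliography}
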